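# Infinite simple groups are not automatic

## 1. Groups whose multiplication a finite automaton can check, and the finitely generated case

Suppose the elements of a group are written as words, and a finite automaton reading $x$, $y$, $z$ side by side can check whether $xy=z$. How complicated can the group be? The question for this lecture, attributed to Nies in "Automatic Structures – Recent Results and Open Questions" (doi:10.1088/1742-6596/622/1/012013/pdf), is whether such a group can be infinite and simple.

**Definition (automatic relation).** Let $\Sigma$ be a finite alphabet and $\bot\notin\Sigma$ a blank symbol. The *convolution* of words $x_1,\dots,x_k\in\Sigma^*$ is the word of columns in $(\Sigma\cup\{\bot\})^k$ obtained by writing the words under each other, left-aligned, and padding the shorter ones at the end with $\bot$ to the common maximal length. A relation $R\subseteq(\Sigma^*)^k$ is *automatic* if the set of convolutions of its members is recognized by a finite automaton. A function is automatic if its graph is.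

**Definition (automatic group, in the sense of Khoussainov and Nerode).** A group is *automatic* if it is isomorphic to a group whose domain is a regular language $D\subseteq\Sigma^*$ and whose operation $D\times D\to D$ is an automatic function.

**Definition (simple group).** A group with at least two elements is *simple* if its only normal subgroups are the trivial subgroup and the whole group.

All finite groups are automatic. Here are two infinite examples.

*The integers.* Write an integer as a sign followed by the binary expansion of its absolute value, least significant digit first, with no trailing zero, and write $0$ as the sign $+$ alone. Once the three signs are known, $x+y=z$ becomes one of the equations $|x|+|y|=|z|$, $|x|=|y|+|z|$, $|y|=|x|+|z|$, or is impossible unless some of the numbers vanish. An automaton checks such an equation digit by digit, remembering the carry.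

*A direct sum of copies of a finite group.* Let $F$ be a finite group and $F^{(\omega)}$ the group of sequences in $F$ with only finitely many entries $\ne1$. Take the alphabet $F$ and the words not ending in $1$. To check $xy=z$, the automaton reads $\bot$ as $1$ and checks in every column that the product of the first two letters is the third. This group is not simple when $F\ne 1$: each coordinate copy of $F$ is a proper non-trivial normal subgroup.

We say that a group is *virtually Abelian* (the same as Abelian-by-finite) if it has an Abelian subgroup of finite index; "virtually" always means "up to finite index". Oliver and Thomas showed that a finitely generated group is automatic if and only if it is virtually Abelian. Nies and Thomas showed the following, which we shall use constantly.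

**Fact (Nies–Thomas).** In every automatic group, each finitely generated subgroup is virtually Abelian.

Recall that a subgroup $P$ of finite index in $\Gamma$ contains a normal subgroup of $\Gamma$ of finite index, its *core*, the kernel of the action of $\Gamma$ on the finite set $\Gamma/P$. Recall also that an infinite Abelian group is never simple. Indeed, let $x\ne1$ be an element. If $\langle x\rangle$ is proper, we are done, since all subgroups are normal. Otherwise the group is infinite cyclic, and $\langle x^2\rangle$ is proper and non-trivial.

**Proposition 5.** An infinite finitely generated automatic group is not simple.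

*Proof.* Let $G$ be such a group. By Nies–Thomas, $G$ has an Abelian subgroup of finite index; let $N$ be its core. Then $N$ is Abelian, normal and of finite index, and $N\ne1$ because $G$ is infinite. If $G$ were simple, then $N=G$ would be an infinite Abelian simple group, which does not exist. $\square$

What changes if $G$ is not finitely generated? The Nies–Thomas fact then speaks only about the finitely generated subgroups of $G$. The sensible first attempt is to pass from them to their union, and this is exactly where the argument stops. Let $\mathrm{Alt}(\mathbb N)$ be the group of even permutations of $\mathbb N$ that move finitely many points, the union of the chain $A_5\le A_6\le A_7\le\cdots$. It is infinite. It is also simple: a non-trivial normal subgroup meets some $A_n$ $(n\geq 5)$ non-trivially, hence meets every $A_m$, $m\ge n$, in a non-trivial normal subgroup, hence contains all these $A_m$. Every finitely generated subgroup lies in some $A_n$, so it is finite, and in particular virtually Abelian. So the Nies–Thomas condition by itself does not exclude infinite simple groups, and we must use the automaton again. The answer will be as follows.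

**Theorem 1.** There is no infinite simple automatic group.

## 2. Linear groups, and what remains to be found

One more case can be settled without the automaton.

**Fact (Tits, J. Algebra 20, 1972).** A linear group over a field of characteristic $0$ contains a non-Abelian free subgroup or is virtually solvable.

**Lemma 6.** Let $G$ be an infinite simple group all of whose finitely generated subgroups are virtually Abelian. Then every homomorphism $\rho:G\to GL_n(\mathbb C)$ is trivial.

*Proof.* Suppose $\rho$ is non-trivial. Its kernel is a proper normal subgroup, so it is trivial, and $G$ is isomorphic to a linear group. A free group of rank $2$ is finitely generated and not virtually Abelian: its finite-index subgroups contain powers $a^k,b^k$ $(k\ge1)$ of the free generators, and these do not commute. So $G$ has no non-Abelian free subgroup. By Tits, $G$ has a solvable subgroup of finite index. Its core $N$ is normal, solvable and of finite index, and $N\ne1$ because $G$ is infinite. Hence $N=G$ is solvable. Then $[G,G]\ne G$, so $[G,G]=1$ by simplicity, and $G$ is an infinite Abelian simple group. This is impossible. $\square$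

Thus Theorem 1 will follow once we show that an infinite automatic group has *some* non-trivial finite-dimensional representation. Nothing in the definition of an automatic group offers one directly, so we produce it by contradiction, from two facts that conflict with each other. One comes from the automaton (Section 3), the other from averaging over the group (Sections 4 to 6).

## 3. Prefix classes

From now on $G$ is an automatic group identified with its presentation, with domain $D\subseteq\Sigma^*$, and $s=|\Sigma|+1$. Put
$$f(x_1,x_2,x_3,x_4)=x_1x_2^{-1}x_3x_4^{-1}.$$

Automatic relations are closed under first-order definability (Khoussainov–Nerode). Now $z=f(x_1,x_2,x_3,x_4)$ holds if and only if there are $a,b\in D$ with $ax_2=x_1$, $bx_4=x_3$ and $ab=z$. So $f$ is an automatic function.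

Let $L$ be the set of convolutions of the tuples $(x_1,x_2,x_3,x_4,z)$ in the graph of $f$, and let $L'=L\cdot\{(\bot,\bot,\bot,\bot,\bot)\}^*$, which is again regular. We fix a complete deterministic automaton for $L'$, and let $q\ge1$ be its number of states.

**Definition (prefix classes).** For $x\in D$ and $j\ge0$ let $x|_j\in(\Sigma\cup\{\bot\})^j$ be the word of the first $j$ symbols of $x\bot\bot\bot\cdots$. A *class of level $j$* is a non-empty set $D[u]=\{x\in D:x|_j=u\}$ with $|u|=j$.

There is one class of level $0$. The classes of level $j$ partition $D$, and each is a union of at most $s$ classes of level $j+1$, one for each possible next symbol. Finitely many distinct elements lie in distinct classes as soon as $j$ is at least all their lengths.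

Consider the example $F^{(\omega)}$. Knowing $x_i|_j$ means knowing the first $j$ coordinates of $x_i$, and sometimes that there are no others. If $x_1,\dots,x_4$ lie in fixed classes of level $j$, then the first $j$ coordinates $a_1,\dots,a_j$ of $z=f(x_1,\dots,x_4)$ are determined. Then $z|_j$ is either $a_1\cdots a_j$ or this word with its final letters $1$ replaced by $\bot$. So $z$ lies in one of at most two classes, whatever $j$ is. In general the bound is the number of states.

**Lemma 7.** For all classes $D[u_1],\dots,D[u_4]$ of level $j$, the set $f(D[u_1]\times\cdots\times D[u_4])$ meets at most $q$ classes of level $j$.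

*Proof.* Suppose more than $q$ classes $D[w]$ are met. For each of them, let the automaton read the $j$ columns of $(u_1,u_2,u_3,u_4,w)$. There are only $q$ states, so for two distinct words $w\ne w'$, both belonging to classes that are met, it reaches the same state.

Take $x_i\in D[u_i]$ with $z=f(x_1,\dots,x_4)\in D[w]$. Pad the convolution of $(x_1,\dots,x_4,z)$ by blank columns to length at least $j$. The resulting word lies in $L'$ and has the form $(u_1,\dots,u_4,w)\,t$. After $(u_1,\dots,u_4,w')$ the automaton is in the same state, so $(u_1,\dots,u_4,w')\,t\in L'$ as well. By definition of $L'$, this is a padded convolution of a tuple in the graph of $f$. Deleting blanks from the first four rows gives $x_1,\dots,x_4$ again; the fifth row gives an element $z'$ with $z'|_j=w'$. So $z'=f(x_1,\dots,x_4)=z$, while $z'|_j=w'\ne w=z|_j$. This is a contradiction. $\square$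

The bound $q$ does not depend on $j$, whereas the number of classes of level $j$ that meet an infinite subgroup $H$ tends to infinity with $j$. So if a *single* class satisfies $f(A,A,A,A)=H$, where $A=D[u]\cap H$ has level $j$ and $H$ meets more than $q$ classes of that level, then we have a contradiction. The classes of level $j$ cut $H$ into finitely many pieces, so one of them is "large". When does a large subset $A$ satisfy $AA^{-1}AA^{-1}=H$?

We can now state all the results. A *unitary representation of dimension $n$* is a homomorphism to the unitary group $U(n)$; it is *trivial* if its image is. Put $d=2s^2q^2$. Besides Theorem 1 we prove the following.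

**Theorem 2.** Every subgroup $H\le G$ (regular or not) with $|H|>q$ has a non-trivial unitary representation of dimension at most $d=2s^2q^2$.

**Theorem 3.** For every subgroup $H\le G$, the intersection $K(H)$ of the kernels of all finite-dimensional unitary representations of $H$ has order at most $q$. Moreover, every subgroup of $G$ without proper subgroups of finite index is Abelian. In particular, an automatic group has no proper finite-index subgroup if and only if it is a divisible Abelian group.

**Theorem 4.** There is a constant $B=B(G)$ such that every non-Abelian simple section $H/M$ of $G$ (with $M\trianglelefteq H\le G$ arbitrary subgroups) is finite of order at most $B$. In particular, no automatic group has an infinite simple subgroup, quotient or section.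

To see what Theorem 2 says, take $G=F^{(\omega)}$ and $1\ne H\le G$. Some coordinate projection $H\to F$ is non-trivial; followed by the regular representation of $F$ it gives a non-trivial unitary representation of dimension $|F|$, a bound that does not depend on $H$.

## 4. Invariant means and the obstruction to large fourfold products

**Definition (amenable group).** A *left-invariant mean* on a group $H$ is a linear functional $\mu:\ell^\infty(H)\to\mathbb C$ with $\mu(1)=1$, with $\mu(\xi)\ge0$ whenever $\xi\ge0$, and with $\mu(\xi)$ unchanged when $\xi$ is replaced by $x\mapsto\xi(g^{-1}x)$, for any $g\in H$. The group is *amenable* if such a mean exists. We write $\mu(A)=\mu(1_A)$ for $A\subseteq H$, and $\mu_g(\xi(g))$ when the variable needs a name.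

So $\mu$ is finitely additive on sets, $\mu(gA)=\mu(A)$, and $|\mu(\xi)|\le\|\xi\|_\infty$. On a finite group, $\mu(A)=|A|/|H|$. On $\mathbb Z$, the even numbers have mean $\frac12$ for every left-invariant mean, because they and their translate by $1$ partition $\mathbb Z$. In an infinite group a single point has mean $0$: if its mean were $\varepsilon>0$, then $n$ points would have mean $n\varepsilon>1$ for large $n$.

Abelian groups are amenable, and amenability is preserved under finite extensions and directed unions. By Nies–Thomas, the finitely generated subgroups of a subgroup $H\le G$ are virtually Abelian, hence amenable, and $H$ is their directed union. Hence **every subgroup of $G$ is amenable.**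

Let $\mu$ be a left-invariant mean on $H$ and $\mu(A)>0$. What can prevent $AA^{-1}AA^{-1}$ from being all of $H$? If $A$ is a proper subgroup of finite index, then $AA^{-1}AA^{-1}=A$. In a simple infinite group there is no such subgroup (its core would be a proper non-trivial normal subgroup), so one might hope that nothing is in the way. But there is a second obstruction. Let $\rho:H\to U(n)$ be non-trivial and put
$$A=\{g\in H:\|\rho(g)-1\|<\delta\}.$$

Cover the compact group $U(n)$ by finitely many balls of radius $\delta/2$ in the operator norm, and choose one $g_i\in H$ for each ball that meets $\rho(H)$, with $\rho(g_i)$ in that ball. Every $g\in H$ satisfies $\|\rho(g)-\rho(g_i)\|<\delta$ for some $i$, that is, $g_i^{-1}g\in A$. So $H$ is a finite union of sets $g_iA$, and $\mu(A)>0$. On the other hand, the triangle inequality gives $\|\rho(g)-1\|<4\delta$ on $AA^{-1}AA^{-1}$. For small $\delta$ this is not all of $H$. In $\mathbb Z/n$ the same phenomenon is visible by hand: for $A=\{0,\dots,m-1\}$ the set $A-A+A-A$ is $\{-2(m-1),\dots,2(m-1)\}$ modulo $n$, which misses something when $4m-3<n$.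

So unitary representations are an obstruction. The key point is that they are the only one, and in a quantitative form: if $H$ has no non-trivial unitary representation of dimension at most $2\mu(A)^{-2}$, then $AA^{-1}AA^{-1}=H$. This is a spectral argument of Bogolyubov–Gowers type, on amenable groups.

## 5. Averages of squared matrix coefficients

Let $H$ be amenable with left-invariant mean $\mu$, let $A\subseteq H$ and $\alpha=\mu(A)>0$. On $\ell^\infty(H)$ put $\langle\xi,\eta\rangle=\mu(\xi\bar\eta)$. This is a positive semidefinite Hermitian form; let $\mathcal H$ be the Hilbert space obtained by dividing out the null vectors and completing. Left translation $(\pi(g)\xi)(x)=\xi(g^{-1}x)$ preserves the form, by invariance of $\mu$, so it gives a unitary representation $\pi$ of $H$ on $\mathcal H$.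

Let $v\in\mathcal H$ be the class of $1_A$. Since $\pi(g)1_A=1_{gA}$, we have
$$\varphi(g):=\langle\pi(g)v,v\rangle=\mu(gA\cap A)\ge0,\qquad \|v\|^2=\alpha.\tag{5.1}$$

Let $S=\{g\in H:\varphi(g)>0\}$. If $g\in S$ then $gA\cap A\ne\emptyset$, so $ga=a'$ with $a,a'\in A$ and $g=a'a^{-1}$. Hence $S\subseteq AA^{-1}$. Also $\varphi(g^{-1})=\overline{\varphi(g)}=\varphi(g)$, so $S=S^{-1}$. Therefore
$$SS^{-1}=SS\subseteq AA^{-1}AA^{-1}.\tag{5.2}$$

The plan is to show that $\varphi$ is positive often enough. The invariant part of $v$ contributes a positive constant to $\varphi$; the rest must be shown to be small on average. Here is why large dimension makes it small. Suppose $H$ is finite and acts irreducibly and unitarily on a space of dimension $n$, and let $X_0$ be the operator $\langle\cdot,v_1\rangle v_1$. The average of $\pi(g)X_0\pi(g)^{-1}$ commutes with the action, so by Schur's lemma it is a scalar $\lambda$; comparing traces, $n\lambda=\|v_1\|^2$. The average of $|\langle\pi(g)v_1,v_1\rangle|^2$ is the trace of this scalar operator times $X_0$, that is, $\lambda\|v_1\|^2=\|v_1\|^4/n$. The next lemma does the same with a mean and without irreducibility.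

Recall that an operator $X$ on a Hilbert space is *Hilbert–Schmidt* if $\sum_i\|Xe_i\|^2<\infty$ for an orthonormal basis $(e_i)$. These operators form a Hilbert space with $\langle X,Y\rangle=\operatorname{tr}(XY^*)$. They are compact, $\|X\|_{op}\le\|X\|_{HS}$, and conjugation by a unitary operator preserves the inner product.

**Lemma 8.** Let $\mathcal H_1\subseteq\mathcal H$ be a closed invariant subspace and $v_1\in\mathcal H_1$. Let $\Delta\ge1$ be such that every non-zero finite-dimensional invariant subspace of $\mathcal H_1$ has dimension $>\Delta$. Then
$$\mu_g\big(|\langle\pi(g)v_1,v_1\rangle|^2\big)\le\|v_1\|^4/\Delta.$$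
If $\mathcal H_1$ has no non-zero finite-dimensional invariant subspace, the left side is $0$.

*Proof.*

**Step 1: averaging operators is a projection.** This step turns the mean of squares into the norm of a single operator. Let $\mathcal K$ be the Hilbert space of Hilbert–Schmidt operators on $\mathcal H_1$, with the unitary action $\sigma(g)X=\pi(g)X\pi(g)^{-1}$. For $X,Y\in\mathcal K$ the function $g\mapsto\langle\sigma(g)X,Y\rangle$ is bounded by $\|X\|_{HS}\|Y\|_{HS}$. So there is a bounded operator $T$ on $\mathcal K$ with
$$\langle TX,Y\rangle=\mu_g\langle\sigma(g)X,Y\rangle.$$
For $h\in H$, left invariance of $\mu$ gives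
$$\langle\sigma(h)TX,Y\rangle=\langle TX,\sigma(h)^{-1}Y\rangle=\mu_g\langle\sigma(hg)X,Y\rangle=\mu_g\langle\sigma(g)X,Y\rangle=\langle TX,Y\rangle,$$
so $TX$ is $\sigma$-invariant. If $Y$ is invariant, then $\langle\sigma(g)X,Y\rangle=\langle X,\sigma(g)^{-1}Y\rangle=\langle X,Y\rangle$ for all $g$, so $\langle TX,Y\rangle=\langle X,Y\rangle$. Thus $TX$ is invariant and $X-TX$ is orthogonal to all invariant vectors. That is, $T$ is the orthogonal projection onto the invariant vectors.

**Step 2: the operator that carries the average.** Let $X_0=\langle\cdot,v_1\rangle v_1$. Then $\sigma(g)X_0=\langle\cdot,\pi(g)v_1\rangle\,\pi(g)v_1$. For vectors $a,b$ the product of $\langle\cdot,a\rangle a$ and $\langle\cdot,b\rangle b$ has trace $|\langle a,b\rangle|^2$, so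
$$\langle\sigma(g)X_0,X_0\rangle=|\langle\pi(g)v_1,v_1\rangle|^2.$$
Put $B=TX_0$. As $T$ is an orthogonal projection,
$$\mu_g\big(|\langle\pi(g)v_1,v_1\rangle|^2\big)=\langle TX_0,X_0\rangle=\langle X_0,B\rangle=\|B\|_{HS}^2.\tag{5.3}$$
The operator $B$ commutes with every $\pi(g)$. It is also self-adjoint: the map $X\mapsto X^*$ satisfies $\langle X^*,Y^*\rangle=\langle Y,X\rangle$ and maps invariant vectors to invariant vectors, hence it commutes with the projection $T$; and $X_0^*=X_0$.

**Step 3: eigenspaces are invariant, so they are large.** If $B=0$, then (5.3) is $0$ and there is nothing to prove. Otherwise $B$ is a non-zero compact self-adjoint operator, so it has an eigenvalue $\lambda$ with $|\lambda|=\|B\|_{op}\ne0$. Its eigenspace is non-zero, finite-dimensional, and invariant because $B$ commutes with $\pi$. Under the last hypothesis of the lemma this is impossible, so $B=0$ there. Under the first hypothesis the eigenspace has dimension $>\Delta$, so $\lambda^2\Delta\le\|B\|_{HS}^2$, that is, $\|B\|_{op}\le\|B\|_{HS}/\sqrt\Delta$. Moreover $\langle X_0,B\rangle=\operatorname{tr}(X_0B)=\langle Bv_1,v_1\rangle$. With (5.3),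
$$\|B\|_{HS}^2=\langle Bv_1,v_1\rangle\le\|B\|_{op}\|v_1\|^2\le\|B\|_{HS}\|v_1\|^2/\sqrt\Delta.$$
Hence $\|B\|_{HS}^2\le\|v_1\|^4/\Delta$, which is the claim by (5.3). $\square$

## 6. Fourfold products in groups without small representations

**Proposition 9.** If every unitary representation of $H$ of dimension $\le\Delta$ is trivial and $\Delta\ge2\alpha^{-2}$, where $\alpha=\mu(A)>0$, then $H=AA^{-1}AA^{-1}$.

*Proof.*

**Step 1: split off the invariant part.** We separate the positive constant in $\varphi$ from the error term. Let $\mathcal H^H$ be the space of invariant vectors, $\mathcal H_0$ its orthogonal complement, and $v=v'+v_0$ the decomposition of $v$. The constant function $1$ is an invariant unit vector with $\langle v,1\rangle=\alpha$. So $\|v'\|\ge\alpha$ and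
$$\|v'\|^2\ge\alpha^2,\qquad\|v_0\|^2=\alpha-\|v'\|^2\le\alpha-\alpha^2.$$
Since $\pi(g)v'=v'$ and both subspaces are invariant, $\varphi(g)=\|v'\|^2+\langle\pi(g)v_0,v_0\rangle$.

**Step 2: the error is small on average.** A non-zero finite-dimensional invariant subspace of $\mathcal H_0$ contains no non-zero fixed vector, so it carries a non-trivial unitary representation, and its dimension is $>\Delta$ by hypothesis. As $\Delta\ge2\alpha^{-2}\geq 1$, Lemma 8 applies to $\mathcal H_0$ and $v_0$:
$$\mu_g\big(|\langle\pi(g)v_0,v_0\rangle|^2\big)\le(\alpha-\alpha^2)^2/\Delta<\alpha^2/\Delta.$$

**Step 3: $S$ has mean more than one half.** If $g\in H\setminus S$ then $\varphi(g)=0$, so $|\langle\pi(g)v_0,v_0\rangle|=\|v'\|^2\ge\alpha^2$. Therefore $\alpha^4\mu(H\setminus S)<\alpha^2/\Delta$, which gives $\mu(H\setminus S)<\alpha^{-2}/\Delta\le\frac12$ and $\mu(S)>\frac12$.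

**Step 4: two copies of $S$ must meet.** Let $h\in H$. Then $\mu(S)+\mu(hS)=2\mu(S)>1$, so $S\cap hS\ne\emptyset$. If $t=ht'$ with $t,t'\in S$, then $h=t(t')^{-1}\in SS^{-1}\subseteq AA^{-1}AA^{-1}$ by (5.2). $\square$

## 7. Small representations of subgroups: Theorems 2 and 1

To use Proposition 9 we need a class of $H$ whose mean is bounded below, at a level where $H$ already meets more than $q$ classes. Going to a very deep level would not do for Theorem 2: if $H$ meets $c_j$ classes, we only know that some class has mean at least $1/c_j$, and the dimension $2c_j^2$ needed in Proposition 9 grows with $c_j$. The remedy is to take the *first* level where the number of classes exceeds $q$.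

*Proof of Theorem 2.* Let $H\le G$ with $|H|>q$, and suppose that every unitary representation of $H$ of dimension $\le d=2s^2q^2$ is trivial. Fix a left-invariant mean $\mu$ on $H$. Let $c_j$ be the number of classes of level $j$ that meet $H$. Then $c_0=1\le q$ and $c_{j+1}\le s\,c_j$. For large $j$ we have $c_j>q$, because $q+1$ distinct elements of $H$ eventually lie in distinct classes. Let $j$ be least with $c_j>q$. Then $j\ge1$ and
$$q<c_j\le s\,c_{j-1}\le sq.$$
The $c_j$ sets $D[u]\cap H$ partition $H$, so by finite additivity one of them, $A=D[u]\cap H$ with $|u|=j$, has $\mu(A)\ge1/(sq)$. Then $d=2s^2q^2\ge2\mu(A)^{-2}$, and Proposition 9 gives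
$$H=AA^{-1}AA^{-1}=f(A,A,A,A).$$
By Lemma 7 this set meets at most $q$ classes of level $j$. But $H$ meets $c_j>q$ of them, a contradiction. $\square$

*Proof of Theorem 1.* Let $G$ be an infinite simple automatic group. By Theorem 2 with $H=G$, it has a non-trivial homomorphism to some $U(n)$. By Nies–Thomas its finitely generated subgroups are virtually Abelian, so Lemma 6 says that every homomorphism from $G$ to $GL_n(\mathbb C)$ is trivial. This is a contradiction. $\square$

## 8. The common kernel of the finite-dimensional unitary representations

For the first part of Theorem 3 we allow $H$ to have representations, and ask how many elements none of them can see. Lemma 8 has a second half, which we now use.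

**Lemma 10.** Let $H$ be amenable with left-invariant mean $\mu$, and let $A\subseteq H$ with $\alpha=\mu(A)>0$. Then $K(H)\subseteq AA^{-1}AA^{-1}$.

*Proof.* We use the notation of Section 5.

**Step 1: separate the finite-dimensional part.** Let $\mathcal H_c$ be the closed span of all finite-dimensional invariant subspaces of $\mathcal H$, let $\mathcal H_w=\mathcal H_c^\perp$, and write $v=v_c+v_w$. Both subspaces are invariant, so $\varphi=\varphi_c+\varphi_w$ with
$$\varphi_c(g)=\langle\pi(g)v_c,v_c\rangle,\qquad\varphi_w(g)=\langle\pi(g)v_w,v_w\rangle.$$
The constant function $1$ spans an invariant line, so $1\in\mathcal H_c$ and $\|v_c\|\ge|\langle v,1\rangle|=\alpha$. Hence $\varphi_c(1)=\|v_c\|^2\ge\alpha^2$. A non-zero finite-dimensional invariant subspace of $\mathcal H_w$ would lie in $\mathcal H_c\cap\mathcal H_w=0$, so there is none. By Lemma 8, $\mu(|\varphi_w|^2)=0$. The set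
$$N=\{g\in H:|\varphi_w(g)|\ge\alpha^2/4\}$$
therefore satisfies $(\alpha^2/4)^2\mu(N)\le0$, that is, $\mu(N)=0$.

**Step 2: $\varphi_c$ is bounded below on a set of positive mean.** Finite sums of finite-dimensional invariant subspaces are again finite-dimensional and invariant, and their union is dense in $\mathcal H_c$. So there is a finite-dimensional invariant $E\subseteq\mathcal H_c$ whose orthogonal projection $P_E$ satisfies $\|v_c-P_Ev_c\|<\alpha^2/8$. Put $\delta=\alpha^2/4$ and $U=\{g\in H:\|\pi(g)|_E-1\|<\delta\}$. Inserting $P_Ev_c$ we get
$$|\varphi_c(g)-\varphi_c(1)|=|\langle\pi(g)v_c-v_c,v_c\rangle|\le\|v_c\|\big(2\|v_c-P_Ev_c\|+\|\pi(g)P_Ev_c-P_Ev_c\|\big).$$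
Since $\|v_c\|\le\|v\|\le1$, for $g\in U$ the right side is less than $\alpha^2/4+\alpha^2/4=\alpha^2/2$. So $\operatorname{Re}\varphi_c>\alpha^2/2$ on $U$. By compactness of the unitary group of $E$, exactly as in Section 4, there are $g_1,\dots,g_n\in H$ such that every $\pi(g)|_E$ lies within distance $<\delta$ of some $\pi(g_i)|_E$. Then $g_i^{-1}g\in U$. So $H=\bigcup_ig_iU$, and $\mu(U)\ge1/n>0$.

**Step 3: elements of $K(H)$ do not change $\varphi_c$.** Let $k\in K(H)$. It acts trivially on each finite-dimensional invariant subspace, so $\pi(k)$ is the identity on $\mathcal H_c$. Since $\pi(g)v_c\in\mathcal H_c$, we get $\varphi_c(kg)=\langle\pi(k)\pi(g)v_c,v_c\rangle=\varphi_c(g)$ for all $g$.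

**Step 4: conclude.** Both $N$ and $k^{-1}N$ have mean $0$ and $U$ has positive mean, so we can choose $g\in U\setminus(N\cup k^{-1}N)$. Then $g\notin N$ and $kg\notin N$. By Steps 2 and 3, $\operatorname{Re}\varphi_c(g)=\operatorname{Re}\varphi_c(kg)>\alpha^2/2$. As $\varphi$ is real, $\varphi(g)$ and $\varphi(kg)$ both exceed $\alpha^2/2-\alpha^2/4=\alpha^2/4>0$. So $g,kg\in S$, and $k=(kg)g^{-1}\in SS^{-1}\subseteq AA^{-1}AA^{-1}$ by (5.2). $\square$

*Proof of Theorem 3, the bound $|K(H)|\le q$.* Let $H\le G$, and let $\mu$ be a left-invariant mean on $H$. Fix $j$. The finitely many sets $D[u]\cap H$ with $|u|=j$ partition $H$, so some $A=D[u]\cap H$ has positive mean. By Lemma 10, $K(H)\subseteq f(A,A,A,A)$, and by Lemma 7 this set meets at most $q$ classes of level $j$. So $K(H)$ meets at most $q$ classes of every level. But $q+1$ distinct elements of $K(H)$ would lie in distinct classes of some level. Hence $|K(H)|\le q$. $\square$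

Only positivity of $\mu(A)$ was needed here, not a lower bound, so every level can be used.

## 9. Subgroups without proper subgroups of finite index

*Proof of Theorem 3, the remaining statements.* Let $H\le G$ have no proper subgroup of finite index. Then every homomorphism from $H$ to a finite group is trivial, because its kernel has finite index.

**Step 1: every finite-dimensional unitary representation of $H$ has Abelian image.** Let $\rho:H\to U(n)$. Finitely generated subgroups of $\rho(H)$ are images of finitely generated subgroups of $H$, so they are virtually Abelian, and $\rho(H)$ has no non-Abelian free subgroup. By Tits, $\rho(H)$ is virtually solvable. A proper finite-index subgroup of $\rho(H)$ would have a proper finite-index preimage in $H$; so $\rho(H)$ is itself solvable.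

Let $C$ be the closure of $\rho(H)$ in $U(n)$. It is a compact Lie group. It is solvable: by continuity, the commutator subgroup of the closure of a group $P$ lies in the closure of $[P,P]$, and this can be iterated along the derived series. The identity component $C^0$ has finite index in $C$, so $\rho^{-1}(C^0)$ has finite index in $H$ and equals $H$. As $C^0$ is closed, $C=C^0$ is connected. By Lie's theorem a connected solvable Lie subgroup of $GL_n(\mathbb C)$ has a common eigenvector in $\mathbb C^n$; since $C$ is unitary, the orthogonal complement of this eigenvector is invariant too, and induction on $n$ shows that $C$ is diagonal in some orthonormal basis. So $C$, and hence $\rho(H)$, is Abelian.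

**Step 2: $[H,H]$ is finite.** By Step 1, $[H,H]$ lies in the kernel of every finite-dimensional unitary representation, so $[H,H]\subseteq K(H)$, which has at most $q$ elements.

**Step 3: $H$ is Abelian.** Conjugation is a homomorphism from $H$ to the finite group $\operatorname{Aut}([H,H])$, so it is trivial and $[H,H]$ is central in $H$. Let $x\in H$. From
$$[hh',x]=h[h',x]h^{-1}\,[h,x]=[h',x]\,[h,x]$$
and the fact that $[H,H]$ is commutative, $h\mapsto[h,x]$ is a homomorphism from $H$ to the finite group $[H,H]$. It is trivial, so $x$ is central. As $x$ was arbitrary, $H$ is Abelian.

**Step 4: divisible groups.** An Abelian group $P$ has no proper subgroup of finite index if and only if it is divisible. If $P$ is divisible, a finite quotient of $P$ is finite and divisible, hence trivial, since multiplication by its order is both zero and onto. If $P$ is not divisible, written additively, then $P\ne pP$ for some prime $p$, and $P/pP$ is a non-zero vector space over $\mathbb F_p$, which has a subspace of codimension $1$; its preimage has index $p$ in $P$. Together with Step 3 for $H=G$, an automatic group has no proper finite-index subgroup if and only if it is a divisible Abelian group. $\square$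

## 10. A bound for the rank of free Abelian subgroups

For Theorem 4 we use three further textbook facts. *Jordan:* a finite subgroup of $GL_n(\mathbb C)$ has an Abelian normal subgroup of index at most $J(n)$. *Minkowski:* finite subgroups of $GL_r(\mathbb Q)$ have order at most $m(r)$; we set $m(0)=1$. *Schur:* if $\Gamma/Z(\Gamma)$ is finite, then $[\Gamma,\Gamma]$ is finite. To use Minkowski with a bound depending only on $G$, we must bound ranks.

Let $c$ be the number of states of a complete deterministic automaton for the multiplication relation of $G$.

**Lemma 11.** If $a_1,\dots,a_r\in G$ freely generate a subgroup isomorphic to $\mathbb Z^r$, then $r\le r_0:=\lfloor c\log_2s\rfloor$.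

*Proof.*

**Step 1: multiplication adds at most a constant to the length.** We claim $|xy|\le\max(|x|,|y|)+c$. Suppose $z=xy$ is longer. After $\max(|x|,|y|)$ columns the automaton reads more than $c$ columns of the form $(\bot,\bot,\cdot)$, so in this part some state repeats. Cutting out the columns between the two occurrences of that state leaves an accepted word, the convolution of $(x,y,z')$ with $|z'|<|z|$. So $xy$ would have two values, a contradiction.

**Step 2: long products are short words.** A product of $N\le2^k$ elements of length at most $\ell$ has length at most $\ell+ck$. This follows by induction on $k$: for $N\geq 2$ split the product into two of at most $2^{k-1}$ factors each and apply Step 1. With $k=\lceil\log_2N\rceil$ the length is at most $\ell+c(\log_2N+1)$.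

**Step 3: count.** There are at most $s^\Lambda$ words of length at most $\Lambda$, for real $\Lambda\ge0$: pad them with $\bot$ to length $\lfloor\Lambda\rfloor$. We may assume $r\ge1$. Let the $a_i$ have length at most $\ell$. The $n^r$ elements $a_1^{e_1}\cdots a_r^{e_r}$ with $1\le e_i\le n$ are distinct, and each is a product of at most $rn$ factors of length at most $\ell$. So for all $n\geq 1$
$$n^r\le s^{\ell+c(\log_2(rn)+1)}=s^{\ell+c+c\log_2r}\cdot n^{c\log_2s}.$$
Letting $n\to\infty$ we get $r\le c\log_2s$. $\square$

A finitely generated virtually Abelian group $\Gamma$ has a normal subgroup of finite index isomorphic to some $\mathbb Z^r$. Indeed, an Abelian subgroup of finite index is finitely generated, so it contains some $\mathbb Z^r$ with finite index, and the core of this in $\Gamma$ has finite index in $\mathbb Z^r$, hence is isomorphic to $\mathbb Z^r$. Any two finite-index subgroups meet in a subgroup of finite index in both, so $r$ depends only on $\Gamma$; we call it the *rank* of $\Gamma$. By Lemma 11, finitely generated subgroups of $G$ have rank at most $r_0$. Put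
$$m=\max_{0\le r\le r_0}m(r),\qquad B=\max(q,m,J(d)).\tag{10.1}$$

## 11. Finite simple sections

Here we prove Theorem 4 for finite sections. Let $T=H/M$ be finite, simple and non-Abelian. Note that $T=[T,T]$, because $[T,T]$ is a non-trivial normal subgroup of $T$.

**Step 1: either $|T|\le m$ or $T$ is a quotient of a finite subgroup of $G$.** The section may come from an infinite group $H$, and we first remove the infinite part. Choose a preimage in $H$ of each element of $T$, and replace $H$ by the subgroup they generate and $M$ by its intersection with it. The quotient is still $T$, and now $H$ is finitely generated, hence virtually Abelian. Let $A\trianglelefteq H$ be free Abelian of finite index, of rank $r\le r_0$. Let $C$ be the kernel of the conjugation action $H\to\operatorname{Aut}(A)=GL_r(\mathbb Z)$. As $A$ is Abelian, $C\ge A$ has finite index, and $H/C$ is a finite subgroup of $GL_r(\mathbb Z)$, so $|H/C|\le m(r)\le m$ by Minkowski.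

If $C\le M$, then $T$ is a quotient of $H/C$, so $|T|\le m\le B$ and we are done. Otherwise $CM/M$ is a non-trivial normal subgroup of $T$, so $CM=H$ and $C$ maps onto $T$. Now $A\le Z(C)$ has finite index in $C$, so $[C,C]$ is finite by Schur. It maps onto $[T,T]=T$. So $T$ is a quotient of the finite group $[C,C]\le G$.

**Step 2: a minimal finite subgroup has a small representation with kernel inside $M$.** Among the finite subgroups of $G$ with a quotient isomorphic to $T$, let $H$ have minimal order, and let $M$ be the kernel of $H\to T$. If $|H|\le q$, then $|T|\le q\le B$. Otherwise Theorem 2 gives a non-trivial $\rho:H\to U(n)$ with $n\le d$. Adding trivial summands we view it as a homomorphism to $U(d)$. Let $L=\ker\rho\ne H$. If $L\not\le M$, then $LM/M$ is a non-trivial normal subgroup of $T$, so $LM=H$, and the proper subgroup $L$ of $H$ maps onto $T$. This contradicts minimality. So $L\le M$, and $T$ is a quotient of the finite group $\rho(H)\cong H/L$.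

**Step 3: apply Jordan.** The finite group $\rho(H)\le U(d)$ has an Abelian normal subgroup $P$ of index at most $J(d)$. The image of $P$ in $T$ is Abelian and normal, and it is not $T$ because $T$ is non-Abelian; so it is trivial. Hence $T$ is a quotient of $\rho(H)/P$, and $|T|\le J(d)\le B$. This proves the finite case of Theorem 4.

## 12. Infinite simple sections

Suppose now that $T=H/M$ is an infinite simple section of $G$. We show that this is impossible. As infinite Abelian groups are not simple, $T$ is non-Abelian, so $T=[T,T]$. Finitely generated subgroups of $T$ are images of finitely generated subgroups of $G$. The image of a group with a finite-index subgroup $\mathbb Z^k$ has a finite-index subgroup that is a quotient of $\mathbb Z^k$. So finitely generated subgroups of $T$ are virtually Abelian of rank at most $r_0$. The rank does not decrease when such a subgroup is enlarged: if $\Gamma_0\le\Gamma$ and $P\cong\mathbb Z^r$ has finite index in $\Gamma$, then $P\cap\Gamma_0$ is free Abelian of rank at most $r$ and has finite index in $\Gamma_0$.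

We first show that $T$ is *locally finite*, that is, that its finitely generated subgroups are finite, and then produce finite simple sections that are too large for Section 11.

**Step 1: $T$ commensurates a free Abelian subgroup.** Let $\Gamma_0\le T$ be finitely generated of maximal rank $r$, and let $A_0\cong\mathbb Z^r$ have finite index in $\Gamma_0$. Let $\Gamma\ge\Gamma_0$ be finitely generated. Its rank is $r$ by maximality, so it has a finite-index subgroup $P\cong\mathbb Z^r$. The group $A_0\cap P$ has finite index in $A_0$, so it has rank $r$, so it has finite index in $P$ and hence in $\Gamma$. Thus
$$A_0\text{ has finite index in every finitely generated }\Gamma\ge\Gamma_0.\tag{12.1}$$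
For $g\in T$, apply this to $\Gamma=\langle\Gamma_0,g\rangle$: both $A_0$ and $g^{-1}A_0g$ have finite index in $\Gamma$, so $A_0\cap g^{-1}A_0g$ has finite index in $A_0$.

**Step 2: the action on $A_0\otimes\mathbb Q$ is trivial.** For $g\in T$, the map $a\mapsto gag^{-1}$ from $A_0\cap g^{-1}A_0g$ to $A_0$ is an injective homomorphism defined on a finite-index subgroup of $A_0$. It extends uniquely to an injective linear map $\theta(g)$ of $A_0\otimes\mathbb Q\cong\mathbb Q^r$, so $\theta(g)\in GL_r(\mathbb Q)$. For $g,h\in T$, the maps $\theta(g)\theta(h)$ and $\theta(gh)$ agree on the finite-index subgroup of those $a\in A_0$ with $hah^{-1}\in A_0$ and $gh\,a\,(gh)^{-1}\in A_0$, because there $hah^{-1}\in A_0\cap g^{-1}A_0g$. So $\theta:T\to GL_r(\mathbb Q)$ is a homomorphism. As $A_0$ is Abelian, $\theta$ is trivial on $A_0$, so by (12.1) $\theta(\Gamma)$ is finite for every finitely generated $\Gamma\ge\Gamma_0$, and then $|\theta(\Gamma)|\le m(r)$ by Minkowski. Choose $\Gamma$ with $|\theta(\Gamma)|$ maximal. For any $g\in T$, the group $\langle\Gamma,g\rangle$ has the same image, so $\theta(T)=\theta(\Gamma)$ is finite. The kernel of $\theta$ has finite index in the infinite group $T$, so it is non-trivial, and by simplicity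 it is $T$. Hence $\theta$ is trivial, which says that each $g\in T$ centralizes the finite-index subgroup $A_0\cap g^{-1}A_0g$ of $A_0$.

**Step 3: $T$ is locally finite.** Let $\Gamma\ge\Gamma_0$ be generated by $g_1,\dots,g_k$. The intersection of the groups $A_0\cap g_i^{-1}A_0g_i$ has finite index in $A_0$, hence in $\Gamma$ by (12.1), and it is centralized by all $g_i$. So $Z(\Gamma)$ has finite index in $\Gamma$, and $[\Gamma,\Gamma]$ is finite by Schur. Now let $Y\subseteq T$ be finite. Since $T=[T,T]$, each element of $Y$ is a product of commutators. Let $\Gamma$ be generated by $\Gamma_0$ and the finitely many elements occurring in them. Then $Y\subseteq[\Gamma,\Gamma]$, so $\langle Y\rangle$ is finite.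

**Step 4: finite approximations to simplicity (Kegel's argument).** We want a large finite simple section. Since $T$ is infinite, non-Abelian and locally finite, two non-commuting elements together with sufficiently many others generate a finite non-Abelian subgroup $F\le T$ with $|F|>B$. Next, for a group $P$ write $\langle x^P\rangle$ for the subgroup generated by the conjugates of $x$ by elements of $P$. For each finite subgroup $E\le T$ there is a finite subgroup $E^+\ge E$ of $T$ with
$$E\le\langle x^{E^+}\rangle\quad\text{for all }1\ne x\in E.\tag{12.2}$$
Indeed, for $1\ne x\in E$ the normal closure of $x$ in the simple group $T$ is $T$, so each of the finitely many elements of $E$ is a product of conjugates of $x^{\pm1}$ by finitely many elements of $T$. Let $E^+$ be generated by $E$ and all these conjugating elements, for all $x$; it is finite because $T$ is locally finite.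

Put $E_1=F^+$ and $E_2=E_1^+$, and let $R$ be the normal closure of $E_1$ in $E_2$. For each $1\ne x\in E_1$ the group $\langle x^{E_2}\rangle$ is normal in $E_2$, is contained in $R$, and contains $E_1$ by (12.2). Hence $R=\langle x^{E_2}\rangle$. Let $N$ be maximal among the normal subgroups of $E_2$ properly contained in $R$. Then $N\cap E_1=1$, since otherwise $N$ contains some $1\ne x\in E_1$ and so $N\ge\langle x^{E_2}\rangle=R$.

**Step 5: $F$ embeds in a finite simple section.** By the choice of $N$, the group $R/N$ is a minimal normal subgroup of the finite group $E_2/N$. So it is a direct product of simple groups $S_1,\dots,S_k$. Let $N_i\trianglelefteq R$ be the kernel of $R\to R/N\to S_i$. Then $R/N_i\cong S_i$ and $\bigcap_iN_i=N$.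

If $1\ne x\in F\cap N_i$, then $F\le\langle x^{E_1}\rangle$ by (12.2) for $E=F$, and $\langle x^{E_1}\rangle\le N_i$ because $E_1\le R$ and $N_i$ is normal in $R$. So for each $i$, either $F\le N_i$ or $F\cap N_i=1$. The first cannot hold for all $i$, since then $F\le N$, while $F\cap N\le E_1\cap N=1$ and $F\ne1$. So $F\cap N_i=1$ for some $i$, and $F$ embeds in the finite simple group $R/N_i$. This group contains a copy of $F$, so it is non-Abelian and has order at least $|F|>B$. But $R/N_i$ is a section of $T=H/M$, hence (taking preimages in $H$) a section of $G$. This contradicts Section 11.

So $G$ has no infinite simple section, and every non-Abelian simple section is finite of order at most $B$. Subgroups and quotients are sections, so Theorem 4 is proved. $\square$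

## 13. Three examples that limit the statements

*The constant $B$ must depend on $G$.* All finite groups are automatic, and among them are the simple groups $A_n$, $n\ge5$, of unbounded order.

*"Simple" cannot be weakened to "perfect" or "characteristically simple".* Let $F$ be a finite non-Abelian simple group. The infinite group $F^{(\omega)}$ is automatic by Section 1. It is perfect because $F=[F,F]$. It is characteristically simple, that is, its only characteristic subgroups are the trivial one and itself: let $Q\ne1$ be characteristic, and take $x\in Q$ with $x_i\ne1$. As $F$ has trivial center, some $y\in F$ does not commute with $x_i$. The commutator of $x$ with the element having $y$ in coordinate $i$ and $1$ elsewhere lies in $Q$, is non-trivial, and is concentrated in coordinate $i$. So $Q$ meets the $i$-th copy of $F$ in a non-trivial normal subgroup of that copy, hence contains the copy. Permuting coordinates is an automorphism, so $Q$ contains all copies, and $Q=F^{(\omega)}$.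

*The kernel $K(G)$ in Theorem 3 can be non-trivial.* Let $p$ be a prime and let $G$ be the set of $(c,a,b)\in\mathbb F_p\times\mathbb F_p^{(\omega)}\times\mathbb F_p^{(\omega)}$ with
$$(c,a,b)(c',a',b')=\Big(c+c'+\sum_ia_ib_i',\;a+a',\;b+b'\Big).$$
This is an infinite group: associativity follows from bilinearity of $\sum a_ib_i'$, and $(c,a,b)$ has inverse $(-c+\sum a_ib_i,-a,-b)$. It is automatic. Write $c$ as the first letter, followed by the pairs $(a_i,b_i)$ up to the last non-zero pair; the automaton checks the additions of pairs letterwise and accumulates $\sum a_ib_i'$ modulo $p$, to compare it at the end with the difference of first letters.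

The elements $(c,0,0)$ are central. Suppose a finite-dimensional unitary representation is non-trivial on $(1,0,0)$. This element acts by a scalar $\zeta\ne1$ with $\zeta^p=1$ on some non-zero eigenspace $W$, which is invariant. Let $e_i$ be the $i$-th unit vector, and let $X_i,Y_i$ be the operators by which $(0,e_i,0)$ and $(0,0,e_i)$ act on $W$. From $(0,e_i,0)(0,0,e_i)=(1,e_i,e_i)$ and $(0,0,e_i)(0,e_i,0)=(0,e_i,e_i)$ we get $X_iY_i=\zeta Y_iX_i$, while $X_i$ commutes with $X_k$ for all $k$ and with $Y_k$ for $k\ne i$. Fix $n$ and take a common eigenvector of the commuting unitary operators $X_1,\dots,X_n$. Applying $Y_1^{t_1}\cdots Y_n^{t_n}$ with $0\le t_i<p$ multiplies the eigenvalue of $X_i$ by $\zeta^{t_i}$, so we obtain $p^n$ common eigenvectors with distinct systems of eigenvalues. Hence $\dim W\ge p^n$. This holds for every $n$, which is impossible. So $K(G)$ contains all $(c,0,0)$, a subgroup of order $p$.
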